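# Non-negative homomorphisms on the measures with all moments

## 1. Measures with all moments, and homomorphisms

Throughout, measures are Borel measures on $\mathbb R$ (on $\mathbb R^d$ in Section 10).

**Definition 1 (the semigroup).** For $p\ge 1$ let $\mathcal L^p$ be the set of probability measures $\mu$ on $\mathbb R$ with $\int|x|^p\,d\mu(x)<\infty$, and put $\mathcal P=\bigcap_p\mathcal L^p$, the set of probability measures all of whose moments are finite. The convolution $\mu*\nu$ is the law of $X+Y$, where $X\sim\mu$ and $Y\sim\nu$ are independent.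

Since $1+|x+y|\le(1+|x|)(1+|y|)$, the measure $\mu*\nu$ has all moments when $\mu$ and $\nu$ do. So $\mathcal P$ is a commutative semigroup under $*$, with unit $\delta_0$.

*Example.* Every compactly supported law and every Gaussian is in $\mathcal P$. So is the law with density proportional to $e^{-\sqrt{|x|}}$, although $\int e^{s|x|}e^{-\sqrt{|x|}}dx=\infty$ for every $s>0$. The Cauchy law is not in $\mathcal P$. Keep the second example in mind: $\mathcal P$ contains laws with no exponential moments, and the proof will use such laws.

**Definition 2 (the topology).** The natural topology on $\mathcal P$ is weak convergence together with convergence of moments: it is the coarsest topology for which $\mu\mapsto\int h\,d\mu$ is continuous for every bounded continuous $h$ and $\mu\mapsto\int x^j\,d\mu$ is continuous for every $j\ge1$.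

*Example.* The laws $(1-\frac1n)\delta_0+\frac1n\delta_1$ converge to $\delta_0$ in $\mathcal P$: all their moments equal $\frac1n$. The laws $(1-\frac1n)\delta_0+\frac1n\delta_n$ converge weakly to $\delta_0$, but their mean is always $1$, so they do not converge to $\delta_0$ in $\mathcal P$. Their variance is $n-1$, so the variance is not weakly continuous. On $\mathcal P$ it is continuous, being $\int x^2d\mu-(\int x\,d\mu)^2$.

**Definition 3 (homomorphisms).** A homomorphism on $\mathcal P$ is a map $\varphi:\mathcal P\to\mathbb R$ with
$$\varphi(\mu*\nu)=\varphi(\mu)+\varphi(\nu)\qquad\text{for all }\mu,\nu\in\mathcal P .$$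
It is non-negative if $\varphi(\mu)\ge0$ for all $\mu$.

*Example.* The mean is a homomorphism, not a non-negative one. The variance is a non-negative homomorphism. Every homomorphism has $\varphi(\delta_0)=0$, because $\delta_0*\delta_0=\delta_0$.

## 2. Characteristic functions and cumulants

Write $\hat\mu(t)=\int e^{itx}\,d\mu(x)$ for measures and $\hat f(t)=\int f(x)e^{itx}\,dx$ for functions. Recall that $\widehat{\mu*\nu}=\hat\mu\hat\nu$, that $\hat\mu$ determines $\mu$, and that $\hat\mu\in C^\infty$ with $\hat\mu^{(j)}(0)=i^j\int x^jd\mu$ when $\mu\in\mathcal P$. Since $\hat\mu(0)=1$, the function $\hat\mu$ has no zero on some interval $[-\delta,\delta]$, and there it has a unique continuous logarithm with $\log\hat\mu(0)=0$; this logarithm is $C^\infty$.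

**Definition 4 (cumulants).** For $\mu\in\mathcal P$ and $j\ge1$ put $\kappa_j(\mu)=i^{-j}(\log\hat\mu)^{(j)}(0)$.

Each $\kappa_j$ is a homomorphism, because $\log(\hat\mu\hat\nu)=\log\hat\mu+\log\hat\nu$ near $0$. Expanding $\log(1+z)$ with $z=\hat\mu-1$ in powers of $t$ shows that $\kappa_j$ is a polynomial in the first $j$ moments. It is real, as replacing $\hat\mu(t)$ by $\overline{\hat\mu(-t)}=\hat\mu(t)$ shows. One has $\kappa_1=$ mean and $\kappa_2=\operatorname{Var}$. If $X$ is replaced by $aX$, then $\kappa_j$ is multiplied by $a^j$.

*Example.* For $N(m,s)$ (mean $m$, variance $s$), $\log\hat\mu(t)=imt-st^2/2$, so $\kappa_1=m$, $\kappa_2=s$, and all other cumulants vanish. For the coin $\nu_a=\frac12(\delta_a+\delta_{-a})$ the odd moments vanish, so $\kappa_2=a^2$ and $\kappa_4=\int x^4-3(\int x^2)^2=a^4-3a^4=-2a^4$.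

Here is one more Fourier fact, used several times. Call $h$ Hermitian if $\overline{h(t)}=h(-t)$. If $h\in C_c^\infty(\mathbb R)$ is Hermitian, then $f(x)=\frac1{2\pi}\int h(t)e^{-itx}dt$ is a Schwartz function with $\hat f=h$, and it is real, since $\overline{f(x)}=\frac1{2\pi}\int h(-t)e^{itx}dt=f(x)$.

## 3. Compound Poisson laws

Put $w_k(x)=(1+|x|)^k$ and $\|f\|_k=\int|f|\,w_k\,dx$. (The index is the exponent of the weight; $\|f\|_0$ is the $L^1$ norm.)

**Definition 5 (the space $E$).** Let $E=\bigcap_{k\ge0}L^1(w_k\,dx)$, consisting of real functions, and $E_+=\{f\in E:f\ge0\}$.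

*Example.* $E$ contains every real Schwartz function, every bounded compactly supported measurable function, and $e^{-\sqrt{|x|}}$. It does not contain $1/(1+x^2)$, which fails for $k=1$. If $f\in E$, then its positive and negative parts $f^+$ and $f^-$ are in $E_+$; this is why we do not ask for smoothness.

Since $w_k(x+y)\le w_k(x)w_k(y)$, we have $\|f*g\|_k\le\|f\|_k\|g\|_k$.

**Definition 6 (compound Poisson law).** For $f\in E_+$ put
$$\pi(f)=e^{-\int f}\sum_{m\ge0}\frac{f^{*m}}{m!},\qquad f^{*0}=\delta_0 .$$

If $\lambda=\int f>0$, this is the law of $Y_1+\dots+Y_N$, where $N$ is Poisson with mean $\lambda$ and the $Y_i$ are independent of $N$ and of each other, with density $f/\lambda$. Summing the exponential series gives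
$$\widehat{\pi(f)}(t)=\exp\big(\hat f(t)-\hat f(0)\big),\qquad \int w_k\,d\pi(f)\le e^{-\|f\|_0}\sum_m\frac{\|f\|_k^m}{m!}=\exp\big(\|f\|_k-\|f\|_0\big)<\infty. \tag{1}$$
So $\pi(f)\in\mathcal P$. By the first formula in (1),
$$\pi(f+g)=\pi(f)*\pi(g)\qquad(f,g\in E_+). \tag{2}$$

*Example.* Near $0$, and in fact everywhere, $\log\widehat{\pi(f)}=\hat f-\hat f(0)$, so $\kappa_j(\pi(f))=\int x^jf(x)\,dx$. For $f=\lambda 1_{[0,1]}$, a sum of Poisson($\lambda$) many uniform variables, $\kappa_j=\lambda/(j+1)$.

The point of (2) is that $\pi$ turns addition of functions, an operation in a vector space, into convolution.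

## 4. Homomorphisms other than multiples of the variance

The variance is a non-negative homomorphism on $\mathcal P$. A theorem of Mattner says that it is the unique continuous one, up to a non-negative scalar multiple. The paper "Monotone Homomorphisms On Convolution Semigroups" (http://tamuz.caltech.edu/papers/monotone_homomorphisms.pdf) is the source of the following question: are there non-continuous ones? In other words, is there a non-negative homomorphism on $\mathcal P$ that is not of the form $c\cdot\operatorname{Var}$ with $c\ge0$? (By Mattner's theorem the two formulations are equivalent.)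

The answer is no.

**Theorem 1.** If $\varphi:\mathcal P\to\mathbb R$ is a non-negative homomorphism, then $\varphi=c\operatorname{Var}$ for some $c\ge0$.

In particular $\varphi$ is automatically continuous. The proof does not use Mattner's theorem; it reproves it. Sections 5 to 9 lead to this proof. Section 10 treats finitely many moments and several variables, Section 11 drops the sign assumption, and Section 12 shows by examples what the hypotheses are for.

## 5. Point masses, Gaussians, and a coin

Let $\varphi$ be a non-negative homomorphism.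

*Point masses.* The map $x\mapsto\varphi(\delta_x)$ is additive and non-negative on $\mathbb R$. Since $\varphi(\delta_x)+\varphi(\delta_{-x})=\varphi(\delta_0)=0$, it is zero. So $\varphi$ does not change under translation.

*Gaussians.* Let $g(s)=\varphi(N(0,s))$ for $s\ge0$. Then $g(s+s')=g(s)+g(s')$, and $g\ge0$ makes $g$ non-decreasing. Additivity gives $g(r)=rg(1)$ for rational $r\ge0$, and squeezing a real number between rationals gives $g(s)=cs$ with $c=g(1)$. So on Gaussians $\varphi=c\operatorname{Var}$. Note what happened: an additive function need not be linear, but a non-negative one on a half-line is, because non-negativity gives monotonicity.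

*A coin.* Let $\nu_a=\frac12(\delta_a+\delta_{-a})$. We want $\varphi(\nu_a)=ca^2$. The natural attempt is to use monotonicity again. If $\mu*\rho=\tau$, then $\varphi(\mu)\le\varphi(\tau)$, so we try to squeeze $\nu_a$, or many copies of it, between Gaussians. This fails on both sides.

- Upper bound: $\nu_a^{*n}*\rho=N(0,s)$ is impossible, because $\hat\nu_a(t)^n=\cos^n(at)$ vanishes at $t=\pi/(2a)$ and $e^{-st^2/2}$ never vanishes.
- Lower bound: $\nu_a^{*n}=N(0,s)*\rho$ with $s>0$ is impossible, because $\nu_a^{*n}$ has atoms and the right side has a density.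

The central limit theorem does not help directly: it says that $\nu_a^{*n}$, rescaled by $n^{-1/2}$, is close to $N(0,a^2)$. But we have no continuity to pass from closeness of laws to closeness of values, and no relation between the value of $\varphi$ at a law and at its rescaling.

The first obstruction is a zero of a characteristic function at $t=\pi/(2a)$; the second is the behavior of characteristic functions at large $t$ ($|\cos(at)|^n$ does not decay). Both sit away from $t=0$. The next section shows that $\varphi$ does not see anything away from $t=0$.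

## 6. Cancelling with a law whose characteristic function has compact support

**Lemma 1 (locality).** Let $\varphi$ be a homomorphism on $\mathcal P$, with no sign assumption. If $\mu,\nu\in\mathcal P$ and $\hat\mu=\hat\nu$ on $[-\delta,\delta]$ for some $\delta>0$, then $\varphi(\mu)=\varphi(\nu)$.

*Proof.* The purpose is to find $\sigma\in\mathcal P$ with $\mu*\sigma=\nu*\sigma$ and then subtract $\varphi(\sigma)$. For this it suffices that $\hat\sigma$ vanishes outside $[-\delta,\delta]$.

Take a real, even, nonzero $\psi\in C_c^\infty((-\delta/2,\delta/2))$ and let $g=\hat\psi$, a real, nonzero Schwartz function. Let $\sigma$ have density $g^2/\int g^2$. This is a probability density, and $\sigma\in\mathcal P$ because $g^2$ is Schwartz. Since $g^2=\widehat{\psi*\psi}$, Fourier inversion gives $\widehat{g^2}(t)=2\pi(\psi*\psi)(-t)$. So $\hat\sigma$ is supported in $[-\delta,\delta]$. Hence $\hat\mu\hat\sigma=\hat\nu\hat\sigma$ on all of $\mathbb R$, so $\mu*\sigma=\nu*\sigma$ and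
$$\varphi(\mu)+\varphi(\sigma)=\varphi(\nu)+\varphi(\sigma).$$
Cancel the real number $\varphi(\sigma)$. $\blacksquare$

So $\varphi(\mu)$ depends only on $\log\hat\mu$ near $0$. How does it depend on it? Here compound Poisson laws enter. Near $0$, $\log\hat\mu$ will turn out to agree with $\hat f$ for a real Schwartz function $f=f^+-f^-$ with $\hat f(0)=0$. By (1), $\hat\mu\cdot\widehat{\pi(f^-)}=\widehat{\pi(f^+)}$ near $0$, and by Lemma 1
$$\varphi(\mu)=\varphi(\pi(f^+))-\varphi(\pi(f^-)).$$
So $\varphi$ is known once the function $\ell(f)=\varphi(\pi(f))$ is known on $E_+$. By (2), $\ell$ is additive; if $\varphi\ge0$, it is also non-negative. The Gaussian computation of Section 5 was about a non-negative additive function on a half-line; now we have one on the cone $E_+$. The plan is: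

1. a non-negative additive function on $E_+$ is integration against some $q$ of polynomial growth (Section 7);
2. Lemma 1, applied to compound Poisson laws, forces $q$ to be a polynomial, and then $\varphi$ is a finite combination of cumulants (Section 8);
3. Bernoulli laws kill everything except the variance (Section 9).

## 7. Positive additive functions on $E_+$ are given by densities

**Lemma 2.** Let $\ell:E_+\to[0,\infty)$ be additive: $\ell(f+g)=\ell(f)+\ell(g)$. Then $\ell$ extends to a linear functional on $E$ by $\ell(f)=\ell(f^+)-\ell(f^-)$, and there are $k$, $C$ and a real measurable $q$ with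
$$\ell(f)=\int fq\,dx\quad(f\in E),\qquad |q|\le C\,w_k\ \text{ a.e.} \tag{3}$$

*Proof.*

**Step 1 (linearity).** This step turns $\ell$ into a linear functional. If $f\le g$ in $E_+$, then $\ell(g)=\ell(f)+\ell(g-f)\ge\ell(f)$, so $\ell$ is monotone. Additivity gives $\ell(rf)=r\ell(f)$ for rational $r\ge0$. For real $r\ge0$ and rationals $0\le r_1\le r\le r_2$ (with $r_1=0$ if $r=0$), monotonicity gives $r_1\ell(f)\le\ell(rf)\le r_2\ell(f)$; let $r_1,r_2\to r$.

Now define $\ell(f)=\ell(f^+)-\ell(f^-)$ for $f\in E$. If $f=g-h$ with any $g,h\in E_+$, then $f^++h=f^-+g$, so $\ell(f^+)+\ell(h)=\ell(f^-)+\ell(g)$ and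
$$\ell(g-h)=\ell(g)-\ell(h). \tag{4}$$
Applying (4) to $f_1+f_2=(f_1^++f_2^+)-(f_1^-+f_2^-)$ gives additivity on $E$. Applying it to $rf=rf^+-rf^-$ for $r\ge0$ and to $-f=f^--f^+$ gives homogeneity.

**Step 2 (automatic continuity).** This step shows that there are $k$ and $C$ with $\ell(f)\le C\|f\|_k$ for all $f\in E_+$. Suppose not. Then for each $k\ge1$ the pair $(k,2^k)$ fails, so there is $f_k\in E_+$ with $\ell(f_k)>2^k\|f_k\|_k$. After multiplying $f_k$ by a positive constant, $\ell(f_k)=1$ and $\|f_k\|_k<2^{-k}$. Put $f=\sum_{k\ge1}f_k$. For each $j$ we have $\|f_k\|_j\le\|f_k\|_k<2^{-k}$ when $k\ge j$, so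
$$\|f\|_j\le\sum_k\|f_k\|_j<\infty .$$
Thus $f\in E_+$ and $\ell(f)$ is a finite number. But $f\ge f_1+\dots+f_N$ gives $\ell(f)\ge N$ for every $N$, a contradiction.

**Step 3 (the density).** This step applies the duality between $L^1$ and $L^\infty$. For $f\in E$, $|\ell(f)|\le\ell(f^+)+\ell(f^-)\le C\|f\|_k$. The space $E$ is dense in $L^1(w_k\,dx)$, since it contains the bounded compactly supported functions. So $\ell$ extends to a bounded functional on $L^1(w_k\,dx)$ of norm at most $C$, and there is a real measurable $h$ with $|h|\le C$ a.e. and $\ell(f)=\int f\,h\,w_k\,dx$. Take $q=hw_k$. $\blacksquare$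

## 8. Locality makes the density a polynomial, and $\varphi$ a combination of cumulants

The next lemma assumes only the outcome of Lemma 2, not the sign of $\varphi$; we shall need that in Section 11.

**Lemma 3.** Let $\varphi$ be a homomorphism on $\mathcal P$, and suppose that $\varphi(\pi(f))=\int fq\,dx$ for all $f\in E_+$, where $q$ is real and measurable with $|q|\le C\,w_k$ a.e. for some $k$ and $C$. Then there are $K$ and $c_1,\dots,c_K\in\mathbb R$ with $q(x)=\sum_{j=1}^Kc_jx^j$ a.e. and
$$\varphi=\sum_{j=1}^Kc_j\kappa_j .$$

*Proof.* Write $\ell(f)=\int fq\,dx$ for $f\in E$, so that $\ell(f)=\varphi(\pi(f^+))-\varphi(\pi(f^-))$.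

**Step 1 (what $\ell$ kills).** We show: if $f\in E$ and $\hat f$ is constant near $0$, then $\ell(f)=0$. Indeed $\hat f(t)=\hat f(0)$ near $0$ says
$$\widehat{f^+}(t)-\widehat{f^+}(0)=\widehat{f^-}(t)-\widehat{f^-}(0)\quad\text{near }0 .$$
By (1), $\pi(f^+)$ and $\pi(f^-)$ have equal characteristic functions near $0$. Lemma 1 gives $\varphi(\pi(f^+))=\varphi(\pi(f^-))$.

**Step 2 ($q$ is a polynomial).** The purpose is to read Step 1 as a statement about the support of $\hat q$. By its polynomial bound, $q$ is a tempered distribution, and $\hat q$ is defined by $\langle\hat q,\theta\rangle=\langle q,\hat\theta\rangle=\int q\,\hat\theta\,dx$. Let $\theta\in C_c^\infty(\mathbb R\setminus\{0\})$, complex-valued. Then $\hat\theta$ is Schwartz, and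
$$F(t):=\int\hat\theta(x)e^{itx}dx=2\pi\theta(-t)$$
vanishes near $0$. The real functions $\operatorname{Re}\hat\theta$ and $\operatorname{Im}\hat\theta$ are in $E$, and their transforms
$$\tfrac12\big(F(t)+\overline{F(-t)}\big),\qquad \tfrac1{2i}\big(F(t)-\overline{F(-t)}\big)$$
vanish near $0$. By Step 1, $\langle\hat q,\theta\rangle=\ell(\operatorname{Re}\hat\theta)+i\,\ell(\operatorname{Im}\hat\theta)=0$. So $\hat q$ is supported in $\{0\}$.

A distribution supported in $\{0\}$ is a finite linear combination of derivatives of $\delta_0$. On the other hand, differentiating $\theta(t)=\frac1{2\pi}\int\hat\theta(x)e^{-itx}dx$ at $0$ gives $\int x^j\hat\theta(x)\,dx=2\pi i^j\theta^{(j)}(0)$, so the transform of $x^j$ is a nonzero multiple of the $j$-th derivative of $\delta_0$. Hence $\hat q$ is the transform of a polynomial. Since the Fourier transform is injective on tempered distributions, $q$ is a.e. equal to this polynomial, $q(x)=\sum_{j=0}^Kc_jx^j$. As $q$ is real, the $c_j$ are real.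

**Step 3 (no constant term).** Let $\eta_0$ be a real Schwartz function with $\hat\eta_0=1$ near $0$; it exists by the fact at the end of Section 2, applied to a real even bump function. Then $\int\eta_0=1$ and $\int x^j\eta_0=i^{-j}\hat\eta_0^{(j)}(0)=0$ for $j\ge1$. By Step 1, $0=\ell(\eta_0)=c_0$.

**Step 4 (from compound Poisson laws to all of $\mathcal P$).** This step carries out the reduction announced in Section 6. Let $\mu\in\mathcal P$, and let $\hat\mu$ be nonvanishing on $[-\delta,\delta]$, so that $\log\hat\mu$ is $C^\infty$ there. It is Hermitian, because $\overline{\log\hat\mu(-t)}$ is also a continuous logarithm of $\overline{\hat\mu(-t)}=\hat\mu(t)$ vanishing at $0$. Take a real even $\chi\in C_c^\infty((-\delta,\delta))$ with $\chi=1$ near $0$. Then $\chi\log\hat\mu$, extended by $0$, is Hermitian and in $C_c^\infty(\mathbb R)$, so it equals $\hat f$ for a real Schwartz $f$. Now $f^\pm\in E_+$ and $\hat f(0)=0$, so near $0$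
$$\hat\mu=\exp(\hat f)=\frac{\exp\big(\widehat{f^+}-\widehat{f^+}(0)\big)}{\exp\big(\widehat{f^-}-\widehat{f^-}(0)\big)} .$$
Thus $\mu*\pi(f^-)$ and $\pi(f^+)$ have equal characteristic functions near $0$. By Lemma 1, $\varphi(\mu)+\varphi(\pi(f^-))=\varphi(\pi(f^+))$, that is,
$$\varphi(\mu)=\int fq\,dx=\sum_{j=1}^Kc_j\int x^jf\,dx=\sum_{j=1}^Kc_j\,i^{-j}\hat f^{(j)}(0)=\sum_{j=1}^Kc_j\,\kappa_j(\mu),$$
the last equality because $\hat f=\log\hat\mu$ near $0$. $\blacksquare$

## 9. Bernoulli cumulants change sign

Let $\varphi$ be a non-negative homomorphism. By (2), $\ell=\varphi\circ\pi$ is additive and non-negative on $E_+$, so Lemmas 2 and 3 give $\varphi=\sum_{j=1}^Kc_j\kappa_j$. Which such combinations are non-negative?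

Compound Poisson laws alone cannot decide this: $\kappa_4(\pi(f))=\int x^4f\ge0$, so on them $\kappa_4$ looks as good as the variance. But the coin excludes it. On $\nu_a$, the combination $\operatorname{Var}+\varepsilon\kappa_4$ with $\varepsilon>0$ takes the value $a^2-2\varepsilon a^4$, which is negative once $a^2>1/(2\varepsilon)$. We need such a law for every order $j\ge3$ and for both signs of the coefficient. Biased coins suffice.

**Lemma 4.** Let $b_j(\theta)$ be the $j$-th cumulant of the Bernoulli law $\mathrm{Ber}(\theta)$ on $\{0,1\}$, $0\le\theta\le1$. For each $j\ge3$, $b_j$ takes both strictly positive and strictly negative values on $(0,1)$.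

*Proof.*

**Step 1 (a recursion).** This step computes the $b_j$. The characteristic function of $\mathrm{Ber}(\theta)$ is $1-\theta+\theta e^{it}$, so $\log\hat\mu(t)=\Lambda(it)$ near $0$ with $\Lambda(t)=\log(1-\theta+\theta e^t)$, which is analytic near $0$. Hence $b_j(\theta)=\Lambda^{(j)}(0)$. The function $P:=\Lambda'=\theta e^t/(1-\theta+\theta e^t)$ satisfies $P'=P(1-P)$ and $P(0)=\theta$. Define polynomials by $B_1(p)=p$ and $B_{j+1}(p)=p(1-p)B_j'(p)$. If $\Lambda^{(j)}=B_j(P)$, then $\Lambda^{(j+1)}=B_j'(P)P'=B_{j+1}(P)$; so this holds for all $j\ge1$. Setting $t=0$ gives $b_j=B_j$, that is,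
$$b_1(\theta)=\theta,\qquad b_{j+1}(\theta)=\theta(1-\theta)\,b_j'(\theta). \tag{5}$$
The first cases are $b_2=\theta(1-\theta)$, $b_3=\theta(1-\theta)(1-2\theta)$ and $b_4=\theta(1-\theta)(1-6\theta+6\theta^2)$.

**Step 2 (sign change).** This step deduces the sign change from a vanishing integral. By (5), $b_j(0)=b_j(1)=0$ for $j\ge2$. Differentiating (5) at $\theta=0$ gives $b_{j+1}'(0)=b_j'(0)$, so $b_j'(0)=1$ for all $j$, and $b_j$ is not identically zero. For $j\ge3$, (5) with $j-1\ge2$ in place of $j$ gives
$$\int_0^1\frac{b_j(\theta)}{\theta(1-\theta)}\,d\theta=\int_0^1b_{j-1}'(\theta)\,d\theta=b_{j-1}(1)-b_{j-1}(0)=0 .$$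
The integrand is a polynomial that is not identically zero and has integral zero over $[0,1]$, so it takes both signs on $(0,1)$. As $\theta(1-\theta)>0$ there, so does $b_j$. $\blacksquare$

*Proof of Theorem 1.* We have $\varphi=\sum_jc_j\kappa_j$, a finite sum.

**Step 1 (no cumulants of order at least $3$).** This step scales a Bernoulli variable so that the top cumulant dominates. Suppose some $c_j\ne0$ with $j\ge3$, and let $K\ge3$ be the largest such index. By Lemma 4 choose $\theta$ with $c_Kb_K(\theta)<0$. If $\mu_a$ is the law of $aX$ with $X\sim\mathrm{Ber}(\theta)$, then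
$$\varphi(\mu_a)=\sum_{j\le K}c_j\,a^j\,b_j(\theta)\to-\infty\qquad(a\to\infty),$$
which contradicts $\varphi\ge0$. So $\varphi=c_1\kappa_1+c_2\kappa_2$.

**Step 2 (no mean, and the sign).** This step disposes of $c_1$ and shows $c_2\ge0$. For every $x\in\mathbb R$, $0\le\varphi(\delta_x)=c_1x$, so $c_1=0$. Thus $\varphi=c_2\operatorname{Var}$. The coin $\nu_1$ has variance $1$, so $c_2=\varphi(\nu_1)\ge0$. $\blacksquare$

## 10. Finitely many moments, any dimension

For $p\in[0,\infty)$ let $\mathcal L^p(\mathbb R^d)$ be the set of probability measures on $\mathbb R^d$ with $\int|x|^pd\mu<\infty$; for $p=0$ these are all probability measures. Homomorphisms are defined as before.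

**Theorem 2.** Let $\varphi$ be a non-negative homomorphism on $\mathcal L^p(\mathbb R^d)$, $0\le p<\infty$, or on $\bigcap_p\mathcal L^p(\mathbb R^d)$.

- If $p<2$, then $\varphi=0$.
- If $p\ge2$, or in the case of $\bigcap_p\mathcal L^p(\mathbb R^d)$, then $\varphi(\mu)=\operatorname{tr}(A\operatorname{Cov}\mu)$ for a unique positive semidefinite matrix $A$. Conversely, every such formula defines a non-negative homomorphism.

For $d=1$ the formula is $A\operatorname{Var}$ with a number $A\ge0$. Most of the proof of Theorem 1 carries over. What does not is Step 4 of Lemma 3: with only $p$ moments, $\hat\mu$ need not be smooth, so $\chi\log\hat\mu$ need not be the transform of a Schwartz function. We need another way to produce an $f$ with $p$ moments and $\hat f=\log\hat\mu$ near $0$. A power series for the logarithm, taken in the convolution algebra, does it.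

*Proof.* Put $w_p(x)=(1+|x|)^p$ on $\mathbb R^d$, $\|f\|_p=\int|f|w_p\,dx$ (a weighted $L^1$ norm), and $\hat f(t)=\int f(x)e^{it\cdot x}dx$. Let $E=L^1(w_p\,dx)$, or $E=\bigcap_kL^1(w_k\,dx)$ in the all-moments case; functions in $E$ are real.

**Step 1 (compound Poisson laws and locality).** This step sets up the tools of Sections 3 and 6. Again $w_p(x+y)\le w_p(x)w_p(y)$, so $\|f*g\|_p\le\|f\|_p\|g\|_p$, the semigroup is closed under convolution, $\pi(f)$ is defined for $f\in E_+$, and (1) and (2) hold with the norms defining $E$; hence $\pi(f)$ is in the semigroup. For locality, suppose $\hat\mu=\hat\nu$ in a neighborhood of $0$, hence on a cube $[-\delta,\delta]^d$. Let $\sigma$ be the product of $d$ copies of the one-dimensional measure of Lemma 1. It has all moments, so it is in the semigroup, and $\hat\sigma$ is supported in $[-\delta,\delta]^d$. So $\mu*\sigma=\nu*\sigma$ and $\varphi(\mu)=\varphi(\nu)$.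

**Step 2 (the density).** This step repeats Lemma 2. The function $\ell(f)=\varphi(\pi(f))$ is additive and non-negative on $E_+$, and it extends linearly to $E$ exactly as before, since only order and additivity were used. For $E=L^1(w_p\,dx)$ there is $C$ with $\ell(f)\le C\|f\|_p$ on $E_+$: otherwise there are $f_k\in E_+$ with $\ell(f_k)=1$ and $\|f_k\|_p<2^{-k}$, the sum $f=\sum f_k$ is in $E_+$, and $\ell(f)\ge N$ for every $N$. In the all-moments case the argument of Lemma 2 gives $\ell(f)\le C\|f\|_k$ for some $k$. Duality gives $\ell(f)=\int fq\,dx$ on $E$ with $|q|\le Cw_p$ a.e., respectively $|q|\le Cw_k$ a.e.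

**Step 3 (the polynomial and its degree).** This step shows that $q$ is a polynomial with
$$q(x)=\sum_{|\alpha|\le K}c_\alpha x^\alpha,\qquad c_0=0,\qquad q\ge0,\qquad \deg q\le p\ \text{ if }E=L^1(w_p\,dx). \tag{6}$$
If $f\in E$ and $\hat f$ is constant near $0$, then $\pi(f^+)$ and $\pi(f^-)$ have equal characteristic functions near $0$, so $\ell(f)=0$ by Step 1. For $\theta\in C_c^\infty(\mathbb R^d\setminus\{0\})$ the function $F(t)=\int\hat\theta(x)e^{it\cdot x}dx=(2\pi)^d\theta(-t)$ vanishes near $0$, hence so do the transforms $\frac12(F(t)+\overline{F(-t)})$ and $\frac1{2i}(F(t)-\overline{F(-t)})$ of $\operatorname{Re}\hat\theta$ and $\operatorname{Im}\hat\theta$. So $\langle\hat q,\theta\rangle=\ell(\operatorname{Re}\hat\theta)+i\ell(\operatorname{Im}\hat\theta)=0$, and $\hat q$ is supported in $\{0\}$. It is a finite combination of derivatives $\partial^\alpha\delta_0$, and these are nonzero multiples of the transforms of $x^\alpha$. So $q$ is a.e. equal to a polynomial, with real coefficients because $q$ is real; we take $q$ to be this polynomial. Testing with a real Schwartz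 $\eta_0$ such that $\hat\eta_0=1$ near $0$ gives $0=\ell(\eta_0)=c_0$.

If $q(x_0)<0$ at some point, then $q<0$ on a ball by continuity, and the indicator of that ball is an $f\in E_+$ with $\ell(f)<0$, which is impossible. So $q\ge0$. Finally, let $E=L^1(w_p\,dx)$. By continuity $|q|\le Cw_p$ everywhere. If $q\neq0$ has degree $m$ and top homogeneous part $Q_m$, choose $u$ with $|u|=1$ and $Q_m(u)\ne0$. Then $q(su)/s^m\to Q_m(u)\neq0$ as $s\to\infty$, while $|q(su)|/s^m\le C(1+s)^p/s^m$. So $m\le p$.

**Step 4 (a logarithm in the convolution algebra).** Let $\mu$ be in the semigroup. This step constructs $f\in E$ with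
$$\hat f(0)=0,\qquad \exp\hat f=\hat\mu\ \text{ on }|t|\le\varepsilon\ \text{ for some }\varepsilon>0. \tag{7}$$
Let $\eta$ be a real Schwartz function with $\hat\eta=1$ on $|t|\le1$ (the inverse transform of a real even bump function). Put $\eta_\varepsilon(x)=\varepsilon^d\eta(\varepsilon x)$, so $\hat\eta_\varepsilon(t)=\hat\eta(t/\varepsilon)$, and
$$g=(\mu-\delta_0)*\eta_\varepsilon .$$
Then $g$ is real, and $g\in E$, because $\|\mu*\eta_\varepsilon\|_p\le\big(\int w_p\,d\mu\big)\|\eta_\varepsilon\|_p<\infty$ (and the same for every $k$ in the all-moments case). Also $\hat g=(\hat\mu-1)\hat\eta_\varepsilon$, so $1+\hat g=\hat\mu$ on $|t|\le\varepsilon$, and $\hat g(0)=0$.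

Next, $g$ is small in $L^1$ for small $\varepsilon$. Since $g(x)=\int(\eta_\varepsilon(x-y)-\eta_\varepsilon(x))\,d\mu(y)$, the substitution $x\mapsto x/\varepsilon$ gives
$$\|g\|_0\le\int\omega(\varepsilon y)\,d\mu(y),\qquad \omega(z)=\|\eta(\cdot-z)-\eta\|_0 .$$
The function $\omega$ is bounded by $2\|\eta\|_0$, continuous (translation is continuous in $L^1$), and $\omega(0)=0$. By dominated convergence the right side tends to $0$ as $\varepsilon\to0$. Fix $\varepsilon$ with $\|g\|_0<1$.

We cannot make $\|g\|_p$ small in this way, so submultiplicativity is not enough to sum the logarithm series. The following bound uses the weighted norm only once per term. With $r=\max(p,1)$ and $m\ge1$,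
$$\Big(1+\Big|\sum_{i\le m}x_i\Big|\Big)^p\le\Big(\sum_{i\le m}(1+|x_i|)\Big)^p\le m^{r-1}\sum_{i\le m}(1+|x_i|)^p .$$
The second inequality is convexity of $s\mapsto s^p$ if $p\ge1$ and subadditivity of $s\mapsto s^p$ if $p<1$. Integrating against $\prod_i|g(x_i)|$, each of the $m$ terms contributes $\|g\|_p\|g\|_0^{m-1}$, so
$$\|g^{*m}\|_p\le m^{r}\,\|g\|_p\,\|g\|_0^{m-1}. \tag{8}$$
Hence $f=\sum_{m\ge1}(-1)^{m+1}g^{*m}/m$ converges absolutely in $L^1(w_p\,dx)$. In the all-moments case, (8) holds with every $k\ge1$ in place of $p$, for the same $g$, so the series converges in each norm. Thus $f\in E$, and $f$ is real. Since $|\hat g|\le\|g\|_0<1$, $\hat f=\sum_{m\ge1}(-1)^{m+1}\hat g^m/m=\log(1+\hat g)$ with the principal branch. So $\exp\hat f=1+\hat g$, which is $\hat\mu$ on $|t|\le\varepsilon$, and $\hat f(0)=0$ because $\hat g(0)=0$. This is (7).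

**Step 5 (cumulants).** This step expresses $\varphi$ through cumulants. By (7), $\hat\mu\cdot\widehat{\pi(f^-)}=\widehat{\pi(f^+)}$ near $0$, so by locality $\varphi(\mu)=\ell(f^+)-\ell(f^-)=\int fq\,dx$. For each $\alpha$ with $|\alpha|\le\deg q$ we have $|x^\alpha|\le w_{|\alpha|}$, and $|\alpha|\le p$ if $E=L^1(w_p\,dx)$; so $x^\alpha f$ is integrable and $\partial^\alpha\hat f(0)=i^{|\alpha|}\int x^\alpha f\,dx$. Near $0$, $\hat f$ is the continuous logarithm of $\hat\mu$ that vanishes at $0$. With $\kappa_\alpha(\mu)=i^{-|\alpha|}\partial^\alpha\log\hat\mu(0)$ we get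
$$\varphi(\mu)=\int fq\,dx=\sum_{1\le|\alpha|\le K}c_\alpha\,\kappa_\alpha(\mu), \tag{9}$$
where we take $K=\deg q$ (and if $q=0$ the sum is empty). The cumulants are meaningful because $\deg q\le p$ when $p$ is finite.

**Step 6 (the case $p<2$).** This step settles the first bullet. By (6), $q$ has degree at most $1$, $q\ge0$ and $q(0)=0$. An affine function that is non-negative on $\mathbb R^d$ is constant, so $q=0$, and $\varphi=0$ by (9).

**Step 7 (the remaining cases).** This step removes all cumulants except those of order $2$. Put $P_k(u)=\sum_{|\alpha|=k}c_\alpha u^\alpha$. For $X\sim\mathrm{Ber}(\theta)$, $a\in\mathbb R$ and $u\in\mathbb R^d$, the law of $aXu$ has $\log\hat\mu(t)=\Lambda(ia\,u\cdot t)$ near $0$, with $\Lambda$ from Lemma 4, so $\kappa_\alpha=a^{|\alpha|}u^\alpha b_{|\alpha|}(\theta)$. Hence, by (9),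
$$0\le\varphi(\text{law of }aXu)=\sum_{k}a^kP_k(u)\,b_k(\theta).$$
Suppose $P_k\not\equiv0$ for some $k\ge3$, and let $M$ be the largest such $k$. Choose $u$ with $P_M(u)\ne0$, then by Lemma 4 choose $\theta$ with $P_M(u)b_M(\theta)<0$. As $a\to\infty$ the sum tends to $-\infty$, a contradiction. So $P_k\equiv0$, and $c_\alpha=0$, whenever $|\alpha|=k\ge3$.

For a point mass, $\log\hat\delta_x(t)=ix\cdot t$, so $0\le\varphi(\delta_x)=P_1(x)$ for all $x$. A linear form that is non-negative everywhere is zero, so $P_1=0$.

Let $A$ be the symmetric matrix with $P_2(u)=u^TAu$; so $c_{2e_i}=A_{ii}$ and $c_{e_i+e_j}=2A_{ij}$ for $i<j$. The second-order cumulants are the covariances, $\kappa_{e_i+e_j}(\mu)=(\operatorname{Cov}\mu)_{ij}$. So (9) reads $\varphi(\mu)=\operatorname{tr}(A\operatorname{Cov}\mu)$. Let $X=\pm1$ with probability $\frac12$ each. The law of $Xu$ has covariance $uu^T$, so $\varphi$ takes there the value $\operatorname{tr}(Auu^T)=u^TAu$. This is non-negative for every $u$, so $A$ is positive semidefinite; and $\varphi$ determines the quadratic form, hence the symmetric matrix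 $A$.

**Step 8 (the converse).** This step checks that each such formula works. In these cases $\operatorname{Cov}\mu$ is finite, and it is additive under convolution, so $\mu\mapsto\operatorname{tr}(A\operatorname{Cov}\mu)$ is a homomorphism. For positive semidefinite $A$ and $B$, $\operatorname{tr}(AB)=\operatorname{tr}(A^{1/2}BA^{1/2})\ge0$, because $A^{1/2}BA^{1/2}$ is positive semidefinite. $\blacksquare$

## 11. Homomorphisms of any sign: cumulants or unboundedness near $\delta_0$

We return to $\mathcal P$ on $\mathbb R$. Lemmas 1 and 3 did not use the sign of $\varphi$. Non-negativity entered, before Section 9, only through Lemma 2. A lower bound near $\delta_0$ is enough to get around this.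

**Theorem 3.** For a homomorphism $\varphi:\mathcal P\to\mathbb R$ (no sign assumption) the following are equivalent:

(a) $\varphi$ is continuous;

(b) $\varphi$ is bounded below on some neighborhood of $\delta_0$;

(c) $\varphi=\sum_{j=1}^Kc_j\kappa_j$ for some $K$ and $c_j\in\mathbb R$.

Hence, applying this also to $-\varphi$, a homomorphism that is not a finite combination of cumulants is unbounded above and below on every neighborhood of $\delta_0$.

*Proof.* (c) implies (a): the cumulants are polynomials in the moments, and the moments are continuous on $\mathcal P$. (a) implies (b): since $\varphi(\delta_0)=0$, the set $\{\varphi>-1\}$ is a neighborhood of $\delta_0$. It remains to prove that (b) implies (c). Let $\varphi\ge-C$ on a neighborhood $U$ of $\delta_0$, with $C>0$, and let $\ell(f)=\varphi(\pi(f))$, which is additive on $E_+$.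

**Step 1 (small $f$ give laws near $\delta_0$).** This step transfers the hypothesis to $E_+$: there are $k$ and $\delta>0$ such that $f\in E_+$ and $\|f\|_k<\delta$ imply $\pi(f)\in U$. If not, then for every $k\ge1$ there is $f_k\in E_+$ with $\|f_k\|_k<1/k$ and $\pi(f_k)\notin U$. Let $j\ge1$. Since $|x|^j\le w_j(x)-1$, (1) gives
$$\int|x|^j\,d\pi(f_k)\le\int(w_j-1)\,d\pi(f_k)\le e^{\|f_k\|_j}-1 ,$$
and for $k\ge j$ we have $\|f_k\|_j\le\|f_k\|_k<1/k$. So all absolute moments of $\pi(f_k)$ tend to $0$ as $k\to\infty$. Hence all moments converge to those of $\delta_0$, and, by Chebyshev's inequality, $\pi(f_k)\to\delta_0$ weakly. Thus $\pi(f_k)\to\delta_0$ in $\mathcal P$, and $\pi(f_k)\in U$ for large $k$, a contradiction.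

**Step 2 (a linear lower bound).** This step shows that
$$\ell(f)\ge-C'\|f\|_k\quad\text{for all }f\in E_+,\qquad C'=2C/\delta. \tag{10}$$
First let $0<\|f\|_k<\delta$, and choose an integer $m\ge1$ with $\delta/(m+1)\le\|f\|_k<\delta/m$. Then $\|mf\|_k<\delta$, so $\pi(mf)\in U$ and $m\,\ell(f)=\ell(mf)\ge-C$. Since $m+1\le2m$,
$$\ell(f)\ge-\frac Cm\ge-\frac{2C}{m+1}\ge-\frac{2C}{\delta}\|f\|_k .$$
For an arbitrary $f\in E_+$ with $\|f\|_k>0$, take $m$ so large that $\|f/m\|_k<\delta$; then $\ell(f)=m\,\ell(f/m)\ge-C'\|f\|_k$. For $f=0$ both sides are $0$.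

**Step 3 (adding a known functional).** This step makes $\ell$ non-negative. By (10), $\ell'(f)=\ell(f)+C'\int fw_k\,dx$ is additive and non-negative on $E_+$. Lemma 2 gives $\ell'(f)=\int fq'\,dx$ with $|q'|$ bounded a.e. by a multiple of some $w_{k'}$. Hence $\varphi(\pi(f))=\ell(f)=\int fq\,dx$ for $f\in E_+$, with $q=q'-C'w_k$, which is bounded a.e. by a multiple of $w_{\max(k,k')}$. Lemma 3 applies to $\varphi$ and gives (c).

*The last statement.* If $\varphi$ is bounded below on some neighborhood of $\delta_0$, then $\varphi$ is a finite combination of cumulants. If it is bounded above on one, then $-\varphi$ is bounded below there, so $-\varphi$, and hence $\varphi$, is such a combination. $\blacksquare$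

## 12. A wild mean, and a homomorphism on light-tailed laws

Two examples show what the hypotheses are for.

*Non-negativity, or local boundedness below, cannot be dropped.* By the axiom of choice there is a discontinuous additive function $h:\mathbb R\to\mathbb R$. Since the mean is additive under convolution, $\mu\mapsto h\big(\int x\,d\mu\big)$ is a homomorphism on $\mathcal P$. Its value at $\delta_x$ is $h(x)$, and $x_n\to x$ implies $\delta_{x_n}\to\delta_x$ in $\mathcal P$, so it is discontinuous.

*Heavy tails are essential.* Consider the semigroup of compactly supported laws, or that of the laws with $\int e^{s|x|}d\mu<\infty$ for every $s\ge0$. On it,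
$$\Phi(\mu)=\log\int e^x\,d\mu+\log\int e^{-x}\,d\mu$$
is a homomorphism, because $\int e^{\pm x}d(\mu*\nu)=\int e^{\pm x}d\mu\int e^{\pm x}d\nu$. It is non-negative, because the Cauchy–Schwarz inequality gives $1=\big(\int e^{x/2}e^{-x/2}d\mu\big)^2\le\int e^xd\mu\int e^{-x}d\mu$. On the coin $\nu_a$ it equals $2\log\cosh a$, which lies between $0$ and $2|a|$ and is not a multiple of the variance $a^2$.

The place where the proof of Theorem 1 stops on these semigroups is Lemma 1. If $\int e^{s|x|}d\sigma<\infty$ for all $s$, then $\hat\sigma$ extends to an entire function. It cannot vanish outside a bounded interval without vanishing identically, and $\hat\sigma(0)=1$. So the law $\sigma$ used there for cancelling is not available.
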